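\title{The dimension of harmonic measure of biased random walk on a Galton--Watson tree increases strictly with the bias}

\begin{abstract}
Let $T$ be a supercritical Galton--Watson tree, conditioned on nonextinction, whose offspring law has finite mean $m$ and is not degenerate, and let $D(\lambda)$ be the Hausdorff dimension of the harmonic measure of the $\lambda$-biased random walk on $T$. We prove that $D$ is strictly increasing on its whole admissible range, that it is locally absolutely continuous on $(0,m)$ with an explicit positive derivative, and that $\log\lambda<D(\lambda)<\log m$. The dimension is the integral of an explicit function against an explicit stationary law. By Gibbs' inequality only the derivative of the law in $\lambda$ matters, so that $D'$ is a covariance. Laplace representations of the denominators reduce the sign of this covariance to inequalities between functions of one real variable.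
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{tree} is an undirected, connected, locally finite graph without cycles, with a distinguished vertex $o$, the root. For a vertex $v$ let $|v|$ be its distance from $o$. The boundary $\partial T$ is the set of rays, that is, of infinite non-self-intersecting paths starting at $o$. It carries the metric $d(\xi,\eta)=e^{-|\xi\wedge\eta|}$ for $\xi\ne\eta$, where $|\xi\wedge\eta|$ is the number of edges common to the two rays. We write $\xi_n$ for the vertex of $\xi$ at distance $n$ from $o$ and $[\xi_n]$ for the set of rays that share the first $n$ edges of $\xi$; this is the closed ball of radius $e^{-n}$ about $\xi$. The Hausdorff dimension of a finite Borel measure $\mu$ on $\partial T$ is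
\[
\dim_H\mu=\inf\{\dim_H A:\ A\subseteq\partial T\text{ Borel},\ \mu(\partial T\setminus A)=0\}.
\]

For $\lambda\ge0$ the random walk $\mathrm{RW}_\lambda$ on $T$ is the nearest-neighbor Markov chain started at $o$ with the following transitions. From a vertex $v\ne o$ with $k$ children it moves to the parent of $v$ with probability $\lambda/(\lambda+k)$ and to each child with probability $1/(\lambda+k)$; from $o$ it moves to each child with equal probability. Thus $\lambda$ is a bias toward the root. When $\mathrm{RW}_\lambda$ is transient its path converges almost surely to a random ray, and the law of this ray is the \emph{harmonic measure} of $\mathrm{RW}_\lambda$. For $\lambda=0$ it is the equally splitting flow: the mass entering a vertex is divided equally among its children.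

Let $Z$ be an offspring variable with values in $\{0,1,2,\dots\}$, not almost surely constant, with $1<m=\mathbf E[Z]<\infty$, and let $T$ be the family tree of a Galton--Watson process with offspring law $Z$, conditioned on nonextinction. It is known that $\mathrm{RW}_\lambda$ is almost surely transient on $T$ for $0<\lambda<m$, and we use this fact. The \emph{admissible range} of $\lambda$ is $[0,m)$ if $\mathbf P(Z=0)=0$, when $T$ has no leaves, and $(0,m)$ if $\mathbf P(Z=0)>0$. It is also known that the dimension of the harmonic measure of $\mathrm{RW}_\lambda$ on $T$ is an almost sure constant, which we denote by $D(\lambda)$; a proof is contained in Proposition~\ref{prop:dimension} and Section~\ref{sec:small}. Question~3.4 of \cite{UP} asks whether $D$ is nondecreasing in $\lambda$, and whether it is strictly increasing. The answer to both parts is yes, for every offspring law as above.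

\begin{theorem}\label{thm:main}
Let $1<m=\mathbf E[Z]<\infty$ and let $Z$ be not almost surely constant.
\begin{enumerate}
\item[(i)] $D$ is strictly increasing on $(0,m)$, and on $[0,m)$ when $\mathbf P(Z=0)=0$.
\item[(ii)] $D$ is locally absolutely continuous on $(0,m)$, and its derivative is almost everywhere strictly positive and given by formula \eqref{eq:derivative} below (applied to the reduced tree of Section~\ref{sec:pruning} if $\mathbf P(Z=0)>0$).
\item[(iii)] $\log\lambda<D(\lambda)<\log m$ for $0<\lambda<m$, and $D(\lambda)\to\log m$ as $\lambda\uparrow m$. If $\mathbf P(Z=0)=0$, then $D(\lambda)\to D(0)=\mathbf E\log Z$ as $\lambda\downarrow0$, so that $D$ is an increasing homeomorphism of $[0,m)$ onto $[\mathbf E\log Z,\log m)$.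
\end{enumerate}
\end{theorem}

The number $D(\lambda)$ is the exponential rate at which the harmonic measure of $[\xi_n]$ decays along a typical ray (Lemma~\ref{lem:billingsley}): at level $n$ the walk escapes through one of about $e^{nD(\lambda)}$ vertices, out of at most about $m^n$. On the regular $k$-ary tree symmetry gives every $[\xi_n]$ the mass $k^{-n}$, so the dimension equals $\log k$ for all $\lambda\in[0,k)$; this is why constant $Z$ is excluded. For nonconstant $Z\ge1$ the values at the two ends of the range are $\mathbf E\log Z$ and $\log m$, and $\mathbf E\log Z<\log m$ by Jensen's inequality. It is natural to guess that $D$ moves monotonically from one value to the other.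

The guess hides a competition. At $\lambda=0$ the walk never steps back and chooses among children blindly. For $\lambda>0$ the limiting ray continues to a child with probability proportional to the chance of escaping through the subtree of that child; for a $k$-ary subtree this chance is $1-\lambda/k$, so bushy subtrees are preferred. An unequal choice lowers the entropy of the present step below its value at $\lambda=0$, while a bushy subtree offers more entropy in the steps to come. Theorem~\ref{thm:main} says that the net effect of increasing $\lambda$ is a gain at every value of $\lambda$.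

The proof has three parts. Let $S_\lambda(T)$ be the sum of the escape probabilities of the subtrees at the children of the root and let $\ell_\lambda=\log(\lambda+S_\lambda)$. First (Section~\ref{sec:stationary}), the subtrees seen along the harmonic ray form a Markov chain with an explicit stationary law $\kappa_\lambda$, and
\[
D(\lambda)=\mathbf E_{\kappa_\lambda}[\ell_\lambda]=\min_{0<\nu<m}\mathbf E_{\kappa_\lambda}[\ell_\nu].
\]
Second (Section~\ref{sec:derivative}), because the minimum is attained at $\nu=\lambda$, the dependence of the integrand on $\lambda$ does not contribute to $D'$, and $D'$ is a covariance between $\ell_\lambda$ and the logarithmic derivative of the weight that defines $\kappa_\lambda$. Third (Sections~\ref{sec:tilt} and~\ref{sec:covariance}), the sign of the covariance is found by replacing $\log(\lambda+S)$ and all denominators by mixtures of exponentials $e^{-rS}$, which factorize over the children of the root. Section~\ref{sec:small} carries out the first two parts by hand to first order at $\lambda=0$, and Section~\ref{sec:end} assembles the proof.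

\section{Escape probabilities}\label{sec:escape}

\subsection{Pruning the finite bushes}\label{sec:pruning}

Suppose $\mathbf P(Z=0)>0$. Then the extinction probability $q$ lies in $(0,1)$ and $\lambda>0$. Let $T^*\subseteq T$ be the \emph{reduced tree}, formed by the vertices with infinitely many descendants; then $\partial T^*=\partial T$. A vertex outside $T^*$ lies in a finite bush attached to a vertex of $T^*$, and since $\lambda>0$ every excursion into a bush returns almost surely. From a vertex of $T^*$ with $k^*$ children in $T^*$, the next different vertex of $T^*$ visited is therefore the parent or one of these children, with weights $\lambda,1,\dots,1$ (equal weights at the root). So the walk observed on $T^*$, with consecutive repetitions deleted, is $\mathrm{RW}_\lambda$ on $T^*$, and the two harmonic measures agree.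

Given nonextinction, $T^*$ is a Galton--Watson tree with generating function
\[
f^*(s)=\frac{f(q+(1-q)s)-q}{1-q},
\]
where $f$ is the generating function of $Z$ \cite[\S I.12]{AN}. Hence $f^*(0)=0$ and the mean is $f^{*\prime}(1)=f'(1)=m$. The reduced offspring law is not degenerate. Indeed, if $f^*(s)=s^k$, then $k=m\ge2$ and $f(x)=q+(1-q)\bigl(\frac{x-q}{1-q}\bigr)^k$, whose coefficient of $x^{k-1}$ is $-kq(1-q)^{1-k}<0$; this is impossible for a generating function.

So it suffices to prove Theorem~\ref{thm:main} when $\mathbf P(Z=0)=0$, and \emph{we assume this from now on}; thus $Z\ge1$ and $\mathbf P(Z\ge2)>0$. We regard $T$ as a plane tree (the children of each vertex are ordered) and write $\mathrm{GW}$ for its law. The root has $Z=Z(T)$ children, and given $Z$ the subtrees $T_1,\dots,T_Z$ at these children are independent with law $\mathrm{GW}$. For a vertex $x$, $T_x$ is the subtree formed by $x$ and its descendants.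

\subsection{The recursion}

Let $\lambda\in(0,m)$. Attach an extra parent $o^-$ to the root, so that $o$ obeys the same transition rule as all other vertices, and let $\beta=\beta(T,\lambda)$ be the probability that the walk started at $o$ never hits $o^-$. Put
\[
\beta_i=\beta(T_i,\lambda),\qquad S=\sum_{i\le Z}\beta_i,\qquad Y=\lambda+S,\qquad u=1-\beta .
\]

\begin{lemma}\label{lem:beta}
\begin{enumerate}
\item[(a)] For every tree without leaves and every $\lambda\in(0,m)$,
\begin{equation}\label{eq:recursion}
\beta=\frac SY,\qquad u=\frac\lambda Y .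
\end{equation}
The function $\beta$ is jointly measurable in $(T,\lambda)$, nonincreasing and left-continuous in $\lambda$, and $\beta\ge1-\lambda$.
\item[(b)] The set $\mathcal T_0$ of trees without leaves such that $\beta(T_x,\lambda)>0$ for all vertices $x$ and all $\lambda\in(0,m)$ has full $\mathrm{GW}$-measure and is closed under passing to subtrees $T_x$. On $\mathcal T_0$, for all $\lambda\in(0,m)$,
\begin{equation}\label{eq:bounds}
0<\beta<1,\qquad 0<S\le Z,\qquad \lambda-1+\beta\ge0,\qquad \lambda-1+S\ge0 .
\end{equation}
\item[(c)] For each $\lambda$, the variable $S$ is not almost surely constant. If $\lambda<1$, then $\mathbf P(\beta>1-\lambda)>0$.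
\item[(d)] For $T\in\mathcal T_0$ the harmonic measure $\theta_T$ satisfies $\theta_T([\xi_n])=\prod_{k<n}\beta(T_{\xi_{k+1}})/S(T_{\xi_k})$. In particular the first step goes to the $i$th child with probability $\theta_i=\beta_i/S$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\beta^{[n]}$ be the probability of reaching level $n$ before $o^-$. At each visit to $o$ the walk steps to $o^-$ with probability $\lambda/(\lambda+Z)$, steps to the $i$th child and reaches level $n+1$ before returning to $o$ with probability $\beta^{[n]}(T_i)/(\lambda+Z)$, and otherwise returns to $o$. Hence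
\[
\beta^{[0]}=1,\qquad \beta^{[n+1]}(T)=\frac{\sum_i\beta^{[n]}(T_i)}{\lambda+\sum_i\beta^{[n]}(T_i)} .
\]
Since $\lambda>0$, the walk almost surely cannot stay forever below a fixed level without hitting $o^-$, so $\beta^{[n]}\downarrow\beta$, and \eqref{eq:recursion} follows. The map $x/(\lambda+x)$ is nondecreasing in $x$ and nonincreasing in $\lambda$, so by induction each $\beta^{[n]}$ is measurable in $T$, continuous and nonincreasing in $\lambda$. For $\lambda<1$, induction also gives $\beta^{[n]}\ge1-\lambda$: the sum has at least one term because $Z\ge1$, and $x/(\lambda+x)=x$ at $x=1-\lambda$. Measurability, monotonicity and the lower bound pass to the limit. Finally $\beta$ is an infimum of continuous functions of $\lambda$, hence upper semicontinuous, so $\limsup_{\nu\uparrow\lambda}\beta(\nu)\le\beta(\lambda)$; together with $\beta(\nu)\ge\beta(\lambda)$ for $\nu<\lambda$ this is left-continuity.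

(b) The walk from $o$ never returns to $o$ with probability $S/Z$, so transience means $S>0$, that is, $\beta>0$. Apply this along a sequence $\lambda_j\uparrow m$ and to the countably many subtrees $T_x$, each of law $\mathrm{GW}$, and use monotonicity in $\lambda$. The bounds follow from (a) and $S\ge\beta_1\ge1-\lambda$.

(c) If $S$ were constant, $\beta=S/(\lambda+S)$ would be a constant $\beta_*>0$, so $S=Z\beta_*$ and $Z$ would be constant. If $\lambda<1$ and $Z\ge2$, then $S\ge2(1-\lambda)$ and $\beta\ge2(1-\lambda)/(2-\lambda)>1-\lambda$.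

(d) Let $y$ be a child of $x$. The limiting ray passes through $y$ exactly when the walk at some time steps from $x$ to $y$ and never returns to $x$. The probability of this is the expected number of visits to $x$, times the one-step probability from $x$ to $y$, times $\beta(T_y)$. The first two factors are the same for all children of $x$, so given that the ray passes through $x$ it continues to $y$ with probability $\beta(T_y)/S(T_x)$.
\end{proof}

All trees below are taken in $\mathcal T_0$, so that \eqref{eq:recursion}, \eqref{eq:bounds} and their consequences hold for all $\lambda$ at once. The last two inequalities in \eqref{eq:bounds} compare $T$ with a single ray; they make every term in the formulas below nonnegative.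

\section{The stationary law and the dimension formula}\label{sec:stationary}

If $\xi$ is sampled from $\theta_T$, then by Lemma~\ref{lem:beta}(d) the subtrees $\mathsf X_n=T_{\xi_n}$ form a Markov chain on $\mathcal T_0$ that moves from $T$ to $T_i$ with probability $\theta_i=\beta_i/S$, and $-\log\theta_T([\xi_n])$ is an additive functional of the chain. To apply the ergodic theorem we need a stationary law equivalent to $\mathrm{GW}$, that is, a positive density $\varrho$ with
\[
\mathbf E\Bigl[\varrho(T)\sum_i\frac{\beta_i}{S}\,\varphi(T_i)\Bigr]=\mathbf E[\varrho(T)\varphi(T)]\qquad\text{for all bounded }\varphi .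
\]
On the left $\varrho$ should contain the factor $S$, to cancel the denominator; then $\varphi$ comes with a factor $\beta$, which $\varrho$ should contain on the right. Both can be arranged by averaging over a second tree.

\subsection{The pair weight}

Let $T,T'$ be independent with law $\mathrm{GW}$; primes denote quantities of $T'$. For a constant $\gamma$ consider $S\beta'/(\gamma+S+\beta')$ and $\beta S'/(\gamma+\beta+S')$. In each denominator the escape probabilities of one tree and of all children of the other are added up, a sum that is symmetric in a family of independent trees. We want the two expressions to be the same function of $(T,T')$. By \eqref{eq:recursion} the second equals $SS'/\bigl(Y(\gamma+\beta+S')\bigr)$, and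
\[
Y(\gamma+\beta+S')=Y\Bigl(\gamma+1-\frac\lambda Y+Y'-\lambda\Bigr)=(\gamma+1-\lambda)Y+YY'-\lambda,
\]
which is symmetric in $T,T'$ for $\gamma=\lambda-1$. Accordingly put
\[
X=\lambda-1+\beta+S',\qquad \Delta=YY'-\lambda,\qquad w=w_\lambda(T,T')=\frac{\beta S'}{X}.
\]
The computation above and its mirror image give
\begin{equation}\label{eq:symmetry}
X=\frac\Delta Y,\qquad \lambda-1+S+\beta'=\frac\Delta{Y'},\qquad w=\frac{SS'}\Delta=\frac{S\beta'}{\lambda-1+S+\beta'},
\end{equation}
and \eqref{eq:bounds} gives
\begin{equation}\label{eq:Xbound}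
X\ge\max\bigl(\beta,\ S',\ \lambda-1+\beta,\ \lambda-1+S'\bigr),\qquad 0<w\le1 .
\end{equation}
Write $\mathbf E_w[\,\cdot\,]=\mathbf E[w\,\cdot\,]/\mathbf E[w]$ and $\operatorname{Cov}_w$ for the corresponding covariance. Let $\kappa_\lambda$ be the law of $T$ under $\mathbf E_w$; by symmetry of $w$ it is also the law of $T'$. Its density with respect to $\mathrm{GW}$ is positive and at most $1/\mathbf E[w]$.

The symmetry of the denominator is used twice in the paper, once at a fixed $\lambda$ and once integrated against a random measure in $\lambda$. The following form covers both.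

\begin{lemma}[Exchange identity]\label{lem:exchange}
Let $T\mapsto\nu_T$ be a measurable family of finite nonnegative measures on $(0,m)$. Then
\[
\mathbf E\int\frac{S'}{\lambda-1+\beta+S'}\,\nu_T(d\lambda)=\mathbf E\sum_{i\le Z}\int\frac{\beta'}{\lambda-1+S+\beta'}\,\nu_{T_i}(d\lambda).
\]
\end{lemma}

\begin{proof}
Let $\tau_0,\tau_1,\dots$ be independent trees of law $\mathrm{GW}$, independent of $Z$. We claim that both sides equal
\[
\mathbf E\Bigl[Z\int\frac{\beta(\tau_1)}{\lambda-1+\sum_{j=0}^{Z}\beta(\tau_j)}\,\nu_{\tau_0}(d\lambda)\Bigr].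
\]
On the left write $S'=\sum_{j\le Z'}\beta'_j$ in the numerator. Given $Z'$, the $j$th term has the required form with $\tau_0=T$, $\tau_1=T'_j$ and the other $Z'-1$ subtrees of $T'$ as the remaining trees, and there are $Z'$ terms. On the right, given $Z$, the $i$th term has the required form with $\tau_0=T_i$, $\tau_1=T'$ and the other $Z-1$ subtrees of $T$ as the remaining trees, and there are $Z$ terms.
\end{proof}

\begin{lemma}\label{lem:stationary}
The law $\kappa_\lambda$ is stationary for the chain $(\mathsf X_n)$, and the stationary chain is ergodic.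
\end{lemma}

\begin{proof}
For bounded measurable $\varphi\ge0$ apply Lemma~\ref{lem:exchange} with $\nu_T$ the point mass of size $\beta(T,\lambda)\varphi(T)$ at $\lambda$. The left side is $\mathbf E[w\varphi(T)]$. By the last expression in \eqref{eq:symmetry} the right side is $\mathbf E[w\sum_i\theta_i\varphi(T_i)]$. This is stationarity.

Let $\mathcal E$ be a shift-invariant event for the chain and $h(\tau)$ its probability when the chain starts at $\tau$. By invariance and the Markov property $h(\mathsf X_n)=\mathbf P(\mathcal E\mid\mathsf X_0,\dots,\mathsf X_n)$, a martingale that converges almost surely to $1_{\mathcal E}$. By stationarity the law of $h(\mathsf X_n)$ does not depend on $n$, so it is the law of $1_{\mathcal E}$, and $h(\mathsf X_n)=1_A(\mathsf X_n)$ almost surely with $A=\{h=1\}$. A martingale with values in $\{0,1\}$ is almost surely constant in $n$, so $1_{\mathcal E}=1_A(\mathsf X_0)$. Moreover $1_A(T)=\sum_i\theta_i1_A(T_i)$ for $\kappa_\lambda$-almost every, hence $\mathrm{GW}$-almost every, $T$. All $\theta_i$ are positive, so either $T$ and all $T_i$ lie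 in $A$ or none does: $1_A(T)=\prod_i1_A(T_i)$. Therefore $p=\mathrm{GW}(A)$ satisfies $p=\mathbf E[p^Z]$. For $0<p<1$ we have $\mathbf E[p^Z]<p$ because $Z\ge1$ and $\mathbf P(Z\ge2)>0$. So $p\in\{0,1\}$ and $\mathcal E$ is trivial.
\end{proof}

\subsection{Dimension as a rate of decay}

\begin{lemma}[Billingsley's lemma]\label{lem:billingsley}
Let $\theta$ be a finite nonzero Borel measure on $\partial T$ such that $-\frac1n\log\theta([\xi_n])\to\alpha<\infty$ for $\theta$-almost every $\xi$. Then $\dim_H\theta=\alpha$.
\end{lemma}

\begin{proof}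
Note $\alpha\ge0$, since $\theta$ is finite. Let $A$ be a Borel set of full measure and $0<\alpha'<\alpha$. For large $N$ the set $A_N=\{\xi\in A:\theta([\xi_n])\le e^{-\alpha'n}\text{ for all }n\ge N\}$ has positive measure. A set of diameter $e^{-n}$, $n\ge N$, that contains a point $\xi\in A_N$ lies in $[\xi_n]$, which has measure at most $(e^{-n})^{\alpha'}$; single points of $A_N$ have measure $0$. So any countable cover of $A_N$ by sets $U_j$ of diameter at most $e^{-N}$ has $\sum_j(\operatorname{diam}U_j)^{\alpha'}\ge\theta(A_N)>0$, and $\dim_HA\ge\alpha'$. Conversely let $\alpha'>\alpha$ and $V_N=\{\xi:\theta([\xi_n])\ge e^{-\alpha'n}\text{ for all }n\ge N\}$. For each $n\ge N$ the set $V_N$ is covered by at most $\theta(\partial T)e^{\alpha'n}$ sets of diameter at most $e^{-n}$, so $\dim_HV_N\le\alpha'$, and $\bigcup_NV_N$ has full measure and dimension at most $\alpha'$.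
\end{proof}

For $\nu\in(0,m)$ let $\ell_\nu(T)=\log\bigl(\nu+S(T,\nu)\bigr)$, the logarithm of $Y$ at parameter $\nu$. We use Birkhoff's theorem in the form: along a stationary ergodic chain the averages of a function $F$ converge almost surely to $\mathbf EF$ if $F$ is integrable, and also, with $\mathbf EF\in[0,\infty]$, if $F\ge0$. Gibbs' inequality is the bound $\sum_ia_i\log(a_i/b_i)\ge0$ for positive probability vectors $(a_i),(b_i)$; it follows from $\log x\le x-1$ with $x=b_i/a_i$.

\begin{proposition}\label{prop:dimension}
For $\lambda\in(0,m)$, almost surely $\dim_H\theta_T=D(\lambda):=\mathbf E_{\kappa_\lambda}[\ell_\lambda]$. For all $\lambda,\nu\in(0,m)$, $D(\lambda)\le\mathbf E_{\kappa_\lambda}[\ell_\nu]$. Consequently, for $0<a<b<m$,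
\begin{equation}\label{eq:sandwich}
\mathbf E_{\kappa_b}[\ell_b]-\mathbf E_{\kappa_a}[\ell_b]\ \le\ D(b)-D(a)\ \le\ \mathbf E_{\kappa_b}[\ell_a]-\mathbf E_{\kappa_a}[\ell_a].
\end{equation}
\end{proposition}

\begin{proof}
The function $\ell_\nu$ is $\kappa_\lambda$-integrable, because $\log\nu\le\ell_\nu\le\log(\nu+Z)$, the density of $\kappa_\lambda$ is bounded and $\mathbf E\log(1+Z)<\infty$. Run the stationary chain with parameter $\lambda$, and let $F_\nu\ge0$ be minus the logarithm of the probability that the chain with parameter $\nu$ gives to the step actually taken. With all quantities at parameter $\nu$, \eqref{eq:recursion} gives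
\[
F_\nu(\mathsf X_0,\mathsf X_1)=\log S(\mathsf X_0)-\log\beta(\mathsf X_1)=\log S(\mathsf X_0)-\log S(\mathsf X_1)+\ell_\nu(\mathsf X_1).
\]
We do not know that $\log S$ is integrable, so we do not take expectations directly but sum along the chain:
\[
\frac1n\sum_{k<n}F_\nu(\mathsf X_k,\mathsf X_{k+1})=\frac{\log S(\mathsf X_0)-\log S(\mathsf X_n)}n+\frac1n\sum_{k=1}^n\ell_\nu(\mathsf X_k).
\]
The left side tends to $\mathbf EF_\nu\in[0,\infty]$ almost surely. On the right the first term tends to $0$ in probability, because $\log S(\mathsf X_n)$ is finite with a law independent of $n$, and the second tends to $\mathbf E_{\kappa_\lambda}[\ell_\nu]$ almost surely. Hence $\mathbf EF_\nu=\mathbf E_{\kappa_\lambda}[\ell_\nu]<\infty$.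

For $\nu=\lambda$ the left side is $-\frac1n\log\theta_T([\xi_n])$. So this quantity tends to $\mathbf E_{\kappa_\lambda}[\ell_\lambda]$ for $\kappa_\lambda$-almost every, hence $\mathrm{GW}$-almost every, $T$ and $\theta_T$-almost every $\xi$, and Lemma~\ref{lem:billingsley} gives the first claim. For general $\nu$,
\[
\mathbf E_{\kappa_\lambda}[\ell_\nu]-D(\lambda)=\mathbf EF_\nu-\mathbf EF_\lambda=\mathbf E_{\kappa_\lambda}\Bigl[\sum_i\theta_i(\lambda)\log\frac{\theta_i(\lambda)}{\theta_i(\nu)}\Bigr]\ge0
\]
by Gibbs' inequality. For \eqref{eq:sandwich}, use $D(a)\le\mathbf E_{\kappa_a}[\ell_b]$ on the left and $D(b)\le\mathbf E_{\kappa_b}[\ell_a]$ on the right.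
\end{proof}

In both bounds of \eqref{eq:sandwich} the integrand is frozen and only the law changes. This is the sense in which only the derivative of $\kappa_\lambda$ matters.

\section{Small bias}\label{sec:small}

At $\lambda=0$ the chosen child is independent of the subtrees, so the numbers of children $Z(T_{\xi_0}),Z(T_{\xi_1}),\dots$ along the ray are independent copies of $Z$, and $\theta_T([\xi_n])=\prod_{k<n}Z(T_{\xi_k})^{-1}$. The strong law of large numbers and Lemma~\ref{lem:billingsley} give $D(0)=\mathbf E\log Z$. To first order in $\lambda$ everything can be computed, and the structure of the general proof appears. We shall use, here and later, Chebyshev's association inequality: if $\pi$ is a probability measure on the line and $\varphi_1,\varphi_2$ are nondecreasing with $\varphi_1,\varphi_2,\varphi_1\varphi_2$ integrable, then $\int\varphi_1\varphi_2\,d\pi\ge\int\varphi_1\,d\pi\int\varphi_2\,d\pi$, the difference being $\frac12\iint(\varphi_1(x)-\varphi_1(y))(\varphi_2(x)-\varphi_2(y))\,d\pi\,d\pi$. The inequality is reversed if one function is nondecreasing and the other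 nonincreasing.

\begin{proposition}\label{prop:small}
As $\lambda\downarrow0$,
\[
D(\lambda)=\mathbf E\log Z-\lambda\,\bigl(1-\mathbf E[1/Z]\bigr)\operatorname{Cov}(1/Z,\log Z)+O(\lambda^2),
\]
and the coefficient of $\lambda$ is strictly positive.
\end{proposition}

\begin{proof}
Let $0<\lambda\le\frac12$, and let $O(\lambda^2)$ denote a quantity bounded by a numerical constant times $\lambda^2$, whatever the trees. From $1-\lambda\le\beta_i\le1$ we get $|Y-Z|\le\lambda Z$, and $Y\ge1$ by \eqref{eq:bounds}; hence $|u-\lambda/Z|=\lambda|Z-Y|/(YZ)\le\lambda^2$.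

\emph{The integrand.} Apply this bound to the subtrees $T_i$, with $Z_i=Z(T_i)$ and $u_i=1-\beta_i$:
\[
\frac YZ=1+\frac\lambda Z-\frac1Z\sum_{i\le Z}u_i=1+\lambda A+O(\lambda^2),\qquad A=\frac1Z-\frac1Z\sum_{i\le Z}\frac1{Z_i}.
\]
Here $|A|\le1$, so $\ell_\lambda=\log Z+\lambda A+O(\lambda^2)$, and $\mathbf EA=\mathbf E[1/Z]-\mathbf E[1/Z]=0$.

\emph{The weight.} By \eqref{eq:symmetry},
\[
w=\frac{(1-u)(1-u')}{1-\lambda/(YY')}=1-\lambda j+O(\lambda^2),\qquad j=\frac1Z+\frac1{Z'}-\frac1{ZZ'}=1-\Bigl(1-\frac1Z\Bigr)\Bigl(1-\frac1{Z'}\Bigr).
\]
Since $\mathbf E\log Z<\infty$, inserting both expansions in $D(\lambda)=\mathbf E[w\,\ell_\lambda(T')]/\mathbf E[w]$ gives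
\[
D(\lambda)=\mathbf E\log Z+\lambda\,\mathbf EA-\lambda\operatorname{Cov}(j,\log Z')+O(\lambda^2),
\]
where the last constant may depend on the law of $Z$. By independence of $Z$ and $Z'$, $\operatorname{Cov}(j,\log Z')=\mathbf E[1-1/Z]\operatorname{Cov}(1/Z',\log Z')$. Finally $\mathbf E[1/Z]<1$, and $2\operatorname{Cov}(1/Z,\log Z)=\mathbf E[(1/Z-1/Z')(\log Z-\log Z')]<0$ because $\mathbf P(Z\ne Z')>0$.
\end{proof}

For $Z$ uniform on $\{1,2\}$ we have $\mathbf E[1/Z]=\frac34$ and $\operatorname{Cov}(1/Z,\log Z)=-\frac14\cdot\frac12\cdot\log2$, so $D(\lambda)=\frac12\log2+\frac{\lambda}{32}\log2+O(\lambda^2)$.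

Two things happened. The variation of the integrand had mean zero, $\mathbf EA=0$, as \eqref{eq:sandwich} predicts. The variation of the law produced a covariance between the rate $j$ at which the weight decreases and the integrand $\log Z'$, and it was negative because thin trees lose weight faster than bushy ones. For general $\lambda$ the first fact survives once the differentiation in $\lambda$ is justified. The second is the real difficulty. The rate $J=-\lambda\partial_\lambda\log w$ then involves the sensitivity to $\lambda$ of every level of $T$ and $T'$, while the integrand is a function of $S'$, and we have no handle on conditional expectations given $S'$. What can be handled is the exponential tilt $e^{-rS'}=\prod_ie^{-r\beta'_i}$, which preserves the independence of the subtrees given $Z'$.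

\section{Differentiation in the bias}\label{sec:derivative}

\subsection{Elasticities}

Suppose for a moment that everything is differentiable, and let $B=-\lambda\partial_\lambda\log\beta$ and $H=-\lambda\partial_\lambda\log S$ be the elasticities of $\beta$ and $S$. Then $SH=\sum_i\beta_iB(T_i)$, and $\log\beta=\log S-\log Y$ gives $B=H+(\lambda-SH)/Y=u(1+H)$. We take this recursion as the definition. Let
\[
B^{(0)}=0,\qquad H^{(n)}=\frac1S\sum_{i\le Z}\beta_iB^{(n)}(T_i),\qquad B^{(n+1)}=u\,(1+H^{(n)}).
\]
By induction these functions are jointly measurable in $(T,\lambda)$, nondecreasing in $n$, and $B^{(n)}\le n$. Let $B,H\in[0,\infty]$ be their limits, so that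
\begin{equation}\label{eq:elasticity}
B=u(1+H),\qquad SH=\sum_{i\le Z}\beta_iB(T_i).
\end{equation}
If $\lambda<1$, then $u\le\lambda$, and $\lambda(1+\frac\lambda{1-\lambda})=\frac\lambda{1-\lambda}$ gives by induction
\begin{equation}\label{eq:Bsmall}
B\le\frac\lambda{1-\lambda},\qquad H\le\frac\lambda{1-\lambda}\qquad(\lambda<1).
\end{equation}

So far $\beta$ is only a monotone function of $\lambda$. It could have jumps or a singular part, and its derivative could be a solution of the recursion larger than the minimal one that we constructed. We exclude all of this at once: the defect satisfies a homogeneous recursion with a factor that is too small to be compatible with the exchange identity.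

For a left-continuous function $f$ of locally bounded variation on $(0,m)$ let $df$ be the signed measure with $df([a,b))=f(b)-f(a)$, and let $f^+$ be the right limit. The product rule reads $d(fg)=f\,dg+g^+df$; it follows by integrating $df(x)\,dg(y)$ over $[a,b)^2$ separately on $\{x<y\}$ and $\{x\ge y\}$.

\begin{lemma}\label{lem:AC}
Almost surely, for every vertex $x$, the function $\lambda\mapsto\beta(T_x,\lambda)$ is locally absolutely continuous on $(0,m)$ and $-\lambda\partial_\lambda\beta=\beta B$ for almost every $\lambda$. Consequently $S$ is locally absolutely continuous with $-\lambda\partial_\lambda S=SH$ almost everywhere, and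
\[
\int_a^b\mathbf E[\beta B]\,\frac{d\lambda}\lambda=\mathbf E[\beta(a)-\beta(b)]\le1\qquad(0<a<b<m).
\]
\end{lemma}

\begin{proof}
Let $\mu_T=-d\beta=du\ge0$ and $\mu^S_T=\sum_i\mu_{T_i}=-dS$. The functions $Y\ge\lambda$ and $1/Y$ are left-continuous and locally of bounded variation. The product rule applied to $Y\cdot\frac1Y=1$ gives $d(1/Y)=-dY/(YY^+)$, with $dY=d\lambda-\mu^S_T$. Applied to $u=\lambda\cdot\frac1Y$, and with $Y^+=Y$ off a countable set, it gives
\begin{equation}\label{eq:mu}
\mu_T=\frac\lambda{YY^+}\,\mu^S_T+\Bigl(\frac1Y-\frac\lambda{Y^2}\Bigr)d\lambda=\frac\lambda{YY^+}\,\mu_T^S+\frac S{Y^2}\,d\lambda .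
\end{equation}
We show by induction that $\mu_T\ge\beta B^{(n)}\frac{d\lambda}\lambda$ for all $T\in\mathcal T_0$. This holds for $n=0$. If it holds for $n$, then $\mu^S_T\ge SH^{(n)}\frac{d\lambda}\lambda$, and the right side of \eqref{eq:mu} is at least $\frac S{Y^2}(1+H^{(n)})\,d\lambda=\beta B^{(n+1)}\frac{d\lambda}\lambda$. By monotone convergence $\mu_T\ge\beta B\frac{d\lambda}\lambda$. So the defect $\varsigma_T=\mu_T-\beta B\frac{d\lambda}\lambda$ is a locally finite nonnegative measure, and it depends measurably on $T$ because its values on intervals $[a,b)$ do. Subtracting $\beta B\frac{d\lambda}\lambda=\frac S{Y^2}(1+H)\,d\lambda$ from \eqref{eq:mu} leaves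
\begin{equation}\label{eq:defect}
\varsigma_T=\frac\lambda{YY^+}\,\varsigma^S_T,\qquad \varsigma^S_T=\sum_{i\le Z}\varsigma_{T_i}.
\end{equation}

Fix $0<a<b<m$ and apply Lemma~\ref{lem:exchange} to the restriction of $\varsigma_T$ to $[a,b)$. By \eqref{eq:Xbound} the left side is at most $\mathbf E\mu_T([a,b))\le1$, so both sides are finite. By \eqref{eq:symmetry}, $S'/X=S'Y/\Delta$ and $\beta'/(\lambda-1+S+\beta')=S'/\Delta$, so with \eqref{eq:defect} the identity becomes
\[
\mathbf E\int_{[a,b)}\frac{S'}\Delta\,\frac\lambda{Y^+}\,\varsigma_T^S(d\lambda)=\mathbf E\int_{[a,b)}\frac{S'}\Delta\,\varsigma^S_T(d\lambda),\quad\text{that is,}\quad \mathbf E\int_{[a,b)}\frac{S'}\Delta\,\frac{S^+}{Y^+}\,\varsigma^S_T(d\lambda)=0 .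
\]
The last integrand is strictly positive at every $\lambda$: $S'>0$, $\Delta=XY>0$, and $S^+(\lambda)\ge S(\lambda'')>0$ for any $\lambda''\in(\lambda,m)$. Hence $\varsigma^S_T$, and by \eqref{eq:defect} also $\varsigma_T$, vanishes on $[a,b)$ almost surely. Letting $[a,b)$ exhaust $(0,m)$ we get $\mu_T=\beta B\frac{d\lambda}\lambda$ almost surely, and the same holds simultaneously for the countably many subtrees $T_x$. The statement on $S$ follows by summing over the children, and the last formula by Tonelli's theorem.
\end{proof}

Call $\lambda\in(0,m)$ \emph{good} if $\mathbf E[\beta B]<\infty$. By the lemma almost every $\lambda$ is good.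

\subsection{The derivative of the weight}

Almost surely $X$ is locally absolutely continuous, and $X\ge\beta(b)>0$ on $(0,b]$, so $w=\beta S'/X$ is locally absolutely continuous. From $\lambda\partial_\lambda X=\lambda-\beta B-S'H'$ we obtain
\[
-\lambda\partial_\lambda\log w=B+H'+\frac{\lambda-\beta B-S'H'}X=\frac{B(X-\beta)+H'(X-S')+\lambda}X
\]
for almost every $\lambda$. We call the last expression $J=J_\lambda(T,T')$. Thus $-\lambda\partial_\lambda w=wJ$ almost everywhere, and
\begin{equation}\label{eq:wJ}
wJ=\frac{\beta S'}{X^2}\Bigl[B\,(\lambda-1+S')+H'(\lambda-1+\beta)+\lambda\Bigr]\ge0,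
\end{equation}
each term being nonnegative by \eqref{eq:bounds}. In particular $w$ is nonincreasing in $\lambda$.

To differentiate $\mathbf E[w\varphi(T')]$ for $\varphi=\ell_\nu$ we must integrate $wJ$ against a function that grows like $\log Z'$. The crude bound $S'H'$ for the middle term of \eqref{eq:wJ} would call for $\mathbf E[Z\log Z]<\infty$, which is not assumed. The factor $X^{-2}$ saves a power of $Z'$.

\begin{lemma}\label{lem:integrable}
Let $[a,b]\subset(0,m)$ and $L(T)=1+|\log a|+\log(1+b)+\log(1+Z)$, so that $L\ge1$ and $|\ell_\nu|\le L$ for $\nu\in[a,b]$. There is a constant $C$ such that $\mathbf E[wJ\,L(T')]\le C(1+\mathbf E[\beta B])$ for every good $\lambda\in[a,b]$. For each measurable $\varphi$ with $|\varphi|\le L$, the function $\lambda\mapsto\mathbf E_{\kappa_\lambda}[\varphi]$ is absolutely continuous on $[a,b]$ with derivative $-\frac1\lambda\operatorname{Cov}_{w_\lambda}(J_\lambda,\varphi(T'))$ almost everywhere.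
\end{lemma}

\begin{proof}
The bound on $\ell_\nu$ follows from $a\le\nu+S\le(1+b)(1+Z)$. By \eqref{eq:Xbound} the first term of \eqref{eq:wJ} is at most $\beta B$ and the third at most $b$; multiplied by $L(T')$ they contribute at most $(\mathbf E[\beta B]+b)\mathbf E[L]$. The middle term is $\frac{\beta\eta}{X^2}S'H'$ with $\eta=\lambda-1+\beta\in[0,b]$, and
\[
\frac{\beta\eta}{X^2}\le\min\Bigl(1,\frac b{S'^2}\Bigr)\le\frac{4(1+b)}{(1+S')^2},
\]
by the first bound when $S'\le1$ and the second when $S'\ge1$. Drop the primes. For each $i$ we have $1+S\ge1+\sum_{l\ne i}\beta_l$, which given $Z$ is independent of $T_i$, and $L$ depends only on $Z$. Hence, by \eqref{eq:elasticity},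
\[
\mathbf E\Bigl[\frac{SH\,L}{(1+S)^2}\Bigr]\le\mathbf E[\beta B]\;\mathbf E[Z\,q_{Z-1}L],\qquad q_k=\mathbf E\bigl[(1+\Sigma_k)^{-2}\bigr],
\]
where $\Sigma_k$ is a sum of $k$ independent copies of $\beta$. With $\bar\mu=\mathbf E\beta$, the variance of $\Sigma_k$ is at most $k\bar\mu$, so for $k\ge1$ Chebyshev's inequality gives
\[
q_k\le\mathbf P\Bigl(\Sigma_k\le\frac{k\bar\mu}2\Bigr)+\Bigl(1+\frac{k\bar\mu}2\Bigr)^{-2}\le\frac4{k\bar\mu}+\frac2{k\bar\mu}\le\frac{12}{(k+1)\bar\mu},
\]
and the final bound also holds for $q_0=1$. Thus $Zq_{Z-1}\le12/\bar\mu\le12/\mathbf E\beta(b)$, which proves the first claim.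

By Lemma~\ref{lem:AC}, $\int_a^b\mathbf E[wJL(T')]\frac{d\lambda}\lambda<\infty$. So Fubini's theorem applies to $w_a-w_\lambda=\int_a^\lambda w_\nu J_\nu\frac{d\nu}\nu$ multiplied by $\varphi(T')$, and $\mathbf E[w_\lambda\varphi(T')]$ is absolutely continuous with derivative $-\frac1\lambda\mathbf E[wJ\varphi(T')]$. Apply this also to $\varphi=1$, and use the quotient rule with $\mathbf E[w_\lambda]\ge\mathbf E[w_b]>0$.
\end{proof}

\subsection{The derivative of the dimension}

\begin{proposition}\label{prop:derivative}
The function $D$ is locally absolutely continuous on $(0,m)$, and for almost every $\lambda$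
\begin{equation}\label{eq:derivative}
D'(\lambda)=-\frac1\lambda\operatorname{Cov}_{w}\bigl(J,\log(\lambda+S')\bigr)=\frac1\lambda\int_0^\infty\operatorname{Cov}_{w}\bigl(J,e^{-rS'}\bigr)\,e^{-\lambda r}\,\frac{dr}r,
\end{equation}
where $w,J,S'$ are taken at parameter $\lambda$.
\end{proposition}

\begin{proof}
Let $a=\lambda_0<\dots<\lambda_N=b$ be a partition of $[a,b]\subset(0,m)$, and let $\lfloor\nu\rfloor,\lceil\nu\rceil$ be the left and right endpoints of the partition interval containing $\nu$. Write \eqref{eq:sandwich} for each interval $[\lambda_{k-1},\lambda_k]$, apply Lemma~\ref{lem:integrable} with $\varphi=\ell_{\lambda_k}$ in the lower bound and $\varphi=\ell_{\lambda_{k-1}}$ in the upper bound, and sum: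
\[
-\int_a^b\operatorname{Cov}_{w_\nu}\bigl(J_\nu,\ell_{\lceil\nu\rceil}(T')\bigr)\frac{d\nu}\nu\le D(b)-D(a)\le-\int_a^b\operatorname{Cov}_{w_\nu}\bigl(J_\nu,\ell_{\lfloor\nu\rfloor}(T')\bigr)\frac{d\nu}\nu .
\]
Let the mesh tend to $0$. Since $S$ is almost surely continuous in the parameter, $\ell_{\lceil\nu\rceil}$ and $\ell_{\lfloor\nu\rfloor}$ tend to $\ell_\nu$, bounded by $L$. For good $\nu$ we have $\mathbf E_{w_\nu}[J_\nu L(T')]<\infty$, so both covariances tend to $\operatorname{Cov}_{w_\nu}(J_\nu,\ell_\nu(T'))$. They are bounded by $\mathbf E_{w_\nu}[J_\nu L(T')]+\mathbf E_{w_\nu}[J_\nu]\,\mathbf E[L]/\mathbf E[w_b]$, which is integrable on $[a,b]$ by Lemmas~\ref{lem:integrable} and~\ref{lem:AC}. Therefore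
\[
D(b)-D(a)=-\int_a^b\operatorname{Cov}_{w_\nu}\bigl(J_\nu,\ell_\nu(T')\bigr)\frac{d\nu}\nu,
\]
which gives absolute continuity and the first equality. For the second, note that
\[
\log(\lambda+x)-\log\lambda=\int_0^\infty(1-e^{-rx})\,e^{-\lambda r}\,\frac{dr}r\qquad(x\ge0),
\]
both sides being $\int_0^x\!\int_0^\infty e^{-(\lambda+y)r}\,dr\,dy$. For good $\lambda$, Tonelli's theorem expresses the finite quantities $\mathbf E_w[J(\ell_\lambda(T')-\log\lambda)]$ and $\mathbf E_w[J]\,\mathbf E_w[\ell_\lambda(T')-\log\lambda]$ as integrals in $r$ of nonnegative functions. Subtract, and use $\operatorname{Cov}_w(J,1-e^{-rS'})=-\operatorname{Cov}_w(J,e^{-rS'})$.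
\end{proof}

It remains to show that $\operatorname{Cov}_w(J,e^{-rS'})>0$ for every good $\lambda$ and every $r>0$.

\section{Monotonicity of the tilted elasticity}\label{sec:tilt}

Fix a good $\lambda$. When $X^{-1}$ and $X^{-2}$ are written as Laplace integrals, the trees $T$ and $T'$ decouple and enter only through the functions
\[
\Phi(s)=\mathbf E[\beta e^{-s\beta}],\qquad \Psi(s)=\mathbf E[Se^{-sS}]\qquad(s\ge0)
\]
and the tilted means
\[
\bar\beta(s)=\frac{\mathbf E[\beta^2e^{-s\beta}]}{\Phi(s)},\qquad \bar S(s)=\frac{\mathbf E[S^2e^{-sS}]}{\Psi(s)}\quad(s>0),\qquad \bar B(s)=\frac{\mathbf E[\beta Be^{-s\beta}]}{\Phi(s)} .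
\]
Define $\bar B^{(n)}$ as $\bar B$, with $B^{(n)}$ in place of $B$. The functions $\Phi,\Psi$ are positive and continuous on $[0,\infty)$; here $\Psi(0)=m\mathbf E\beta<\infty$ uses the finiteness of the mean. On $(0,\infty)$ we have $\bar\beta=-(\log\Phi)'$ and $\bar S=-(\log\Psi)'$, and $-\bar\beta'$, $-\bar S'$ are the variances of $\beta$ and $S$ under the tilted laws. So $\bar\beta$ is nonincreasing, and $\bar S$ is strictly decreasing by Lemma~\ref{lem:beta}(c).

The tilt factorizes over the children. With $g(s)=\mathbf Ee^{-s\beta}$, the formulas $S=\sum_i\beta_i$ and $SH=\sum_i\beta_iB(T_i)$ give $\Psi(s)=\mathbf E[Zg(s)^{Z-1}]\Phi(s)$ and $\mathbf E[SHe^{-sS}]=\mathbf E[Zg(s)^{Z-1}]\,\mathbf E[\beta Be^{-s\beta}]$, and the same holds at each stage $n$. Hence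
\begin{equation}\label{eq:factor}
\mathbf E[SHe^{-sS}]=\Psi(s)\bar B(s),\qquad \mathbf E[SH^{(n)}e^{-sS}]=\Psi(s)\bar B^{(n)}(s):
\end{equation}
the tilted mean elasticities of $S$ and of $\beta$ are the same function $\bar B$.

A larger $s$ favors trees with small $\beta$, and these should be the more sensitive ones: on the $k$-ary tree $\beta=1-\lambda/k$ has elasticity $(1-\beta)/\beta$. The next lemma confirms this on average.

\begin{lemma}\label{lem:monotone}
The function $\bar B$ is finite, continuous and nondecreasing on $[0,\infty)$.
\end{lemma}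

\begin{proof}
Finiteness and continuity follow from $\mathbf E[\beta B]<\infty$ by dominated convergence. Since $\bar B^{(n)}\uparrow\bar B$ pointwise, it suffices to prove by induction that $\bar B^{(n)}$ is nondecreasing; $\bar B^{(0)}=0$. From $B^{(n+1)}=u(1+H^{(n)})$,
\[
\bar B^{(n+1)}(s)=\bigl(1-\bar\beta(s)\bigr)M_n(s),\qquad M_n(s)=\frac{\mathbf E[\beta u\,(1+H^{(n)})e^{-s\beta}]}{\mathbf E[\beta u\,e^{-s\beta}]} .
\]
The first factor is positive and nondecreasing, so we must show that $M_n>0$ is nondecreasing. The difficulty is that \eqref{eq:factor} describes $H^{(n)}$ under the tilt $e^{-tS}$, whereas $M_n$ uses the tilt $e^{-s\beta}=e^{-s}e^{\lambda s/Y}$. We write the second as a mixture of the first. Let $\chi(z)=\sum_{k\ge0}z^k/(k!\,(k+1)!)$. Termwise integration gives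
\[
\int_0^\infty e^{-ty}\,t\,\chi(ct)\,dt=\sum_{k\ge0}\frac{c^k}{k!\,y^{k+2}}=y^{-2}e^{c/y}\qquad(y>0,\ c\ge0),
\]
and therefore
\[
\beta u\,e^{-s\beta}=\lambda e^{-s}\,S\,Y^{-2}e^{\lambda s/Y}=\lambda e^{-s}\int_0^\infty Se^{-tS}\,e^{-\lambda t}\,t\,\chi(\lambda st)\,dt .
\]
By Tonelli's theorem and \eqref{eq:factor},
\[
M_n(s)=\int_0^\infty\bigl(1+\bar B^{(n)}(t)\bigr)\,\pi_s(dt),
\]
where $\pi_s$ is the probability measure on $(0,\infty)$ with density proportional to $t\,\chi(\lambda st)e^{-\lambda t}\Psi(t)$; the normalizing constant $e^s\mathbf E[\beta ue^{-s\beta}]/\lambda$ is finite and positive.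

Let $0\le s_1<s_2$. The density $d\pi_{s_2}/d\pi_{s_1}$ is a constant times $\chi(\lambda s_2t)/\chi(\lambda s_1t)$, and we claim that it is nondecreasing in $t$. The function $N(z)=z\chi'(z)/\chi(z)$ is the mean of $k$ under the weights $z^k/(k!\,(k+1)!)$, and $zN'(z)$ is the corresponding variance, so $N$ is nondecreasing. Hence $t\,\partial_t\log\bigl(\chi(\lambda s_2t)/\chi(\lambda s_1t)\bigr)=N(\lambda s_2t)-N(\lambda s_1t)\ge0$. The function $1+\bar B^{(n)}$ is bounded by $1+n$ and nondecreasing by the induction hypothesis. The association inequality under $\pi_{s_1}$, applied to it and to $d\pi_{s_2}/d\pi_{s_1}$, gives $M_n(s_2)\ge M_n(s_1)$.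
\end{proof}

\section{The covariance inequality}\label{sec:covariance}

\begin{proposition}\label{prop:covariance}
For every good $\lambda\in(0,m)$ and every $r>0$, $\operatorname{Cov}_w(J,e^{-rS'})>0$.
\end{proposition}

\subsection{Reduction to one variable}

Fix a good $\lambda$; then $\mathbf E[wJ]<\infty$ by Lemma~\ref{lem:integrable}. For $r\ge0$ let
\[
F_r(s)=e^{-(\lambda-1)s}\,\Phi(s)\,\Psi(s+r)=\mathbf E\bigl[\beta S'e^{-rS'}e^{-sX}\bigr].
\]
From $X^{-1}=\int_0^\infty e^{-sX}ds$ we get $I_r:=\mathbf E[we^{-rS'}]=\int_0^\infty F_r(s)\,ds\in(0,1]$; let $p_r=F_r/I_r$, a probability density on $(0,\infty)$. From $X^{-2}=\int_0^\infty se^{-sX}ds$, the three nonnegative terms of \eqref{eq:wJ}, independence of $T$ and $T'$, and \eqref{eq:factor},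
\[
\frac{\mathbf E[wJe^{-rS'}]}{I_r}=\int_0^\infty sp_r(s)\Bigl[\bar B(s)\bigl(\lambda-1+\bar S(s+r)\bigr)+\bar B(s+r)\bigl(\lambda-1+\bar\beta(s)\bigr)+\lambda\Bigr]ds .
\]
Call this finite number $\mathcal J_r$. Since $\operatorname{Cov}_w(J,e^{-rS'})=\frac{I_r}{I_0}(\mathcal J_r-\mathcal J_0)$, we must show $\mathcal J_r>\mathcal J_0$ for $r>0$. By \eqref{eq:bounds} the functions $\lambda-1+\bar\beta$ and $\lambda-1+\bar S$ are nonnegative. Replacing $\bar B(s+r)$ by $\bar B(s)$, which is the first use of Lemma~\ref{lem:monotone}, we get $\mathcal J_r\ge\mathcal K_r$ and $\mathcal J_0=\mathcal K_0$, where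
\[
\mathcal K_r=\int_0^\infty sp_r\,[\bar BQ_r+\lambda]\,ds<\infty,\qquad Q_r(s)=2(\lambda-1)+\bar\beta(s)+\bar S(s+r)\ge0 .
\]
The gain is that $Q_r$ can be read off from $p_r$. Logarithmic differentiation of $F_r$ gives $-p_r'=p_r\bigl(\lambda-1+\bar\beta(s)+\bar S(s+r)\bigr)$, that is, $p_rQ_r=-p_r'-(1-\lambda)p_r$, so
\begin{equation}\label{eq:K}
\mathcal K_r=\int_0^\infty\bar B(s)\,s\bigl(-p_r'-(1-\lambda)p_r\bigr)\,ds+\lambda\int_0^\infty sp_r\,ds .
\end{equation}
Now $r$ enters only through the density $p_r$, and we have to show $\mathcal K_r>\mathcal K_0$.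

Put $c=(1-\lambda)^+$. For every $r\ge0$ the density $p_r$ has the following properties. It is positive and continuous on $[0,\infty)$ and continuously differentiable on $(0,\infty)$. Its mean is finite, since $\int sF_r\,ds=\mathbf E[\beta S'e^{-rS'}/X^2]\le1$ by \eqref{eq:Xbound}. It satisfies $-p_r'\ge cp_r$: for $\lambda<1$ because $Q_r\ge0$, and for $\lambda\ge1$ because $\lambda-1+\bar\beta+\bar S\ge0$. Finally, for $r>0$ the ratio $\rho=p_r/p_0$ is a constant times $\Psi(s+r)/\Psi(s)$, so $\rho'/\rho=\bar S(s)-\bar S(s+r)>0$. This last inequality is the point where the nondegeneracy of $Z$ produces strictness. Increasing $r$ thus pushes $p_r$ to the right. At $\lambda=0$, with $\beta=1$ and $S=Z$, the function $F_r(s)$ is $\mathbf E[Ze^{-(s+r)Z}]$ and the mean of $p_r$ is $\mathbf E[Z^{-1}e^{-rZ}]/\mathbf E[e^{-rZ}]$, the tilted mean of the variable $1/Z'$ of Section~\ref{sec:small}.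

\subsection{A comparison of two densities}

Formula \eqref{eq:K} involves not only $p_r$ but also the measure $s(-p_r'-cp_r)\,ds$. For $c=0$ it has a simple meaning: $p(s)=\int_s^\infty\frac1x\,x(-p'(x))\,dx$ exhibits a nonincreasing density $p$ as a mixture of uniform laws on $(0,x)$, with mixing density $x(-p'(x))$. The next lemma shows that these measures are ordered too.

\begin{lemma}\label{lem:compare}
Let $c\ge0$. Let $p,\tilde p$ be probability densities with finite means, positive and continuous on $[0,\infty)$ and continuously differentiable on $(0,\infty)$, with $-p'\ge cp$, $-\tilde p'\ge c\tilde p$ and $(\tilde p/p)'>0$ on $(0,\infty)$. Put $\delta=\tilde p-p$. Then: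
\begin{enumerate}
\item[(a)] $\int_0^\infty s(-p')\,ds=\int_0^\infty s(-\tilde p')\,ds=1$;
\item[(b)] $G(x):=\int_x^\infty\delta\,ds>0$ for all $x>0$, and $\int_0^\infty s\delta\,ds>0$;
\item[(c)] $\Gamma(x):=\int_0^xs\bigl[(-p'-cp)-(-\tilde p'-c\tilde p)\bigr]ds>0$ for all $x\in(0,\infty)$, and $\Gamma(\infty):=\lim_{x\to\infty}\Gamma(x)=c\int_0^\infty s\delta\,ds$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The density $p$ is nonincreasing, so $yp(y)\le2\int_{y/2}^yp\to0$ as $y\to\infty$. Integration by parts gives
\begin{equation}\label{eq:parts}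
\int_0^ys(-p')\,ds=\int_0^yp\,ds-yp(y),
\end{equation}
which tends to $1$. The same applies to $\tilde p$.

(b) The ratio $\rho=\tilde p/p$ is continuous and strictly increasing with $\int p(\rho-1)=0$. So there is $s^*\in(0,\infty)$ with $\delta<0$ on $(0,s^*)$ and $\delta>0$ on $(s^*,\infty)$. Then $G(x)=\int_x^\infty\delta>0$ for $x\ge s^*$ and $G(x)=-\int_0^x\delta>0$ for $0<x\le s^*$, and $\int_0^\infty s\delta\,ds=\int_0^\infty G(x)\,dx>0$.

(c) The integrand is $s(\delta'+c\delta)$. Subtracting \eqref{eq:parts} for $\tilde p$ from \eqref{eq:parts} for $p$,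
\[
\Gamma(x)=x\delta(x)+G(x)+c\int_0^xs\delta\,ds,
\]
and the value of $\Gamma(\infty)$ follows since $x\delta(x)\to0$ and $G(x)\to0$.

Let $x\le s^*$. On $(0,s^*)$ we have $\rho<1$, $\rho'>0$ and $-p'-cp\ge0$, so $-\tilde p'-c\tilde p=\rho(-p'-cp)-\rho'p<-p'-cp$. The integrand is positive and $\Gamma(x)>0$.

Let $x>s^*$. Now $x\delta(x)>0$ and $G(x)>0$, and the danger is the negative part of the last integral. Let $\tau=\int_0^{s^*}s|\delta|\,ds\big/\int_0^{s^*}|\delta|\,ds\le s^*$, where the denominator equals $G(s^*)$. On $(s^*,x)$ we have $s\ge\tau$ and $\delta>0$, so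
\[
\int_0^xs\delta\,ds\ge-\tau G(s^*)+\tau\bigl(G(s^*)-G(x)\bigr)=-\tau G(x),
\]
and $\Gamma(x)\ge x\delta(x)+(1-c\tau)G(x)$. It remains to see that $c\tau\le1$. On $(0,s^*)$, $|\delta|=p(1-\rho)$ with $1-\rho$ positive and decreasing, so the association inequality under $p$ normalized on $(0,s^*)$ gives $\tau\le\int_0^{s^*}sp\,ds\big/\int_0^{s^*}p\,ds$. By $cp\le-p'$ and \eqref{eq:parts}, $c\int_0^{s^*}sp\,ds\le\int_0^{s^*}s(-p')\,ds\le\int_0^{s^*}p\,ds$. Hence $c\tau\le1$ and $\Gamma(x)\ge x\delta(x)>0$.
\end{proof}

\subsection{Proof of Proposition~\ref{prop:covariance}}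

Fix $r>0$ and apply Lemma~\ref{lem:compare} with $p=p_0$, $\tilde p=p_r$ and $c=(1-\lambda)^+$. Recall that if two probability densities on $(0,\infty)$ satisfy $\int_x^\infty\tilde\varrho\ge\int_x^\infty\varrho$ for all $x$, then $\int\varphi\tilde\varrho\ge\int\varphi\varrho$ for every nondecreasing $\varphi\ge0$, because $\varphi=\int_0^\infty1_{\{\varphi>y\}}\,dy$ and each set $\{\varphi>y\}$ is a half-line.

\emph{Case $\lambda\ge1$.} Here $c=0$, and \eqref{eq:K} is a sum of three nonnegative finite terms:
\[
\mathcal K_r=\int\bar B\,s(-p_r')\,ds+(\lambda-1)\int s\bar B\,p_r\,ds+\lambda\int sp_r\,ds,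
\]
and the same with $r=0$. By (a) and (c), $s(-p_r')$ and $s(-p_0')$ are probability densities whose tails differ by $\Gamma(x)>0$; since $\bar B$ is nondecreasing, the first term is at least its value at $r=0$. By (b), and since $s\bar B(s)$ is nondecreasing, so is the second. By (b) the third is strictly larger than at $r=0$. Hence $\mathcal K_r>\mathcal K_0$.

\emph{Case $\lambda<1$.} Now the middle term has a negative coefficient and moves the wrong way. The bound \eqref{eq:Bsmall} shows that the third term can pay for it. With $c=1-\lambda$ let $\mathcal D=\lambda/c-\bar B$. By \eqref{eq:Bsmall} and Lemma~\ref{lem:monotone}, $\mathcal D$ is continuous, nonincreasing and takes values in $[0,\lambda/c]$. It is strictly positive: $B=u(1+H)\le u(1+\lambda/c)=u/c$, and $u/c<\lambda/c$ on the event $\{\beta>1-\lambda\}$, which has positive probability by Lemma~\ref{lem:beta}(c). By (a), $\int s(-p_r'-cp_r)\,ds=1-c\int sp_r\,ds$, so in \eqref{eq:K} the means of $p_r$ cancel: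
\[
\mathcal K_r=\frac\lambda c\Bigl(1-c\int sp_r\,ds\Bigr)-\int\mathcal D\,s(-p_r'-cp_r)\,ds+\lambda\int sp_r\,ds=\frac\lambda c-\int\mathcal D\,s(-p_r'-cp_r)\,ds,
\]
and the same with $r=0$. Write $\mathcal D(s)=\mathcal D(\infty)+\int_{(s,\infty)}(-d\mathcal D(x))$. The measures $s(-p_r'-cp_r)\,ds$, $s(-p_0'-cp_0)\,ds$ and $-d\mathcal D$ are finite and nonnegative, so Fubini's theorem gives
\[
\mathcal K_r-\mathcal K_0=\mathcal D(\infty)\,\Gamma(\infty)+\int_{(0,\infty)}\Gamma(x)\,(-d\mathcal D(x)).
\]
By (b) and (c), $\Gamma>0$ on $(0,\infty]$, as $c>0$. If $\mathcal D(\infty)>0$ the first term is positive. If $\mathcal D(\infty)=0$, then $-d\mathcal D$ has total mass $\mathcal D(0)>0$ on $(0,\infty)$ and the second term is positive. Hence $\mathcal K_r>\mathcal K_0$.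

In both cases $\mathcal J_r\ge\mathcal K_r>\mathcal K_0=\mathcal J_0$, which proves the proposition. \qed

\section{Proof of Theorem~\ref{thm:main}}\label{sec:end}

By Section~\ref{sec:pruning} we may assume $\mathbf P(Z=0)=0$; the reduction preserves $m$ and $D(\lambda)$ for $0<\lambda<m$.

Proposition~\ref{prop:derivative} gives local absolute continuity and formula \eqref{eq:derivative}. Almost every $\lambda$ is good, and for good $\lambda$ the integrand in \eqref{eq:derivative} is positive for every $r>0$ by Proposition~\ref{prop:covariance}. So $D'>0$ almost everywhere, which is (ii), and $D(b)-D(a)=\int_a^bD'>0$ for $0<a<b<m$.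

By Section~\ref{sec:small}, $D(\lambda)\to\mathbf E\log Z=D(0)$ as $\lambda\downarrow0$. With monotonicity on $(0,m)$ this gives $D(0)\le D(\lambda/2)<D(\lambda)$ for $\lambda\in(0,m)$, which completes the proof of (i).

Since $S>0$, Proposition~\ref{prop:dimension} gives $D(\lambda)=\mathbf E_{\kappa_\lambda}\log(\lambda+S)>\log\lambda$. For the upper bound let $N_n$ be the number of vertices at level $n$. The nonnegative martingale $N_nm^{-n}$ converges almost surely, so $N_n\le Cm^n$ with a finite random $C$. The boundary is covered by $N_n$ sets of diameter at most $e^{-n}$, and $N_ne^{-\alpha n}\to0$ for $\alpha>\log m$; hence $D(\lambda)\le\dim_H\partial T\le\log m$. The two bounds give $D(\lambda)\to\log m$ as $\lambda\uparrow m$, and strict monotonicity gives $D(\lambda)<D(\lambda'')\le\log m$ for $\lambda<\lambda''<m$. Finally $D$ is continuous on $(0,m)$ by (ii) and continuous at $0$, so it is a continuous strictly increasing map of $[0,m)$ onto $[\mathbf E\log Z,\log m)$, hence a homeomorphism. This proves (iii). \qed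

\begin{thebibliography}{9}

\bibitem{AN} Athreya and Ney, \emph{Branching Processes}.

\bibitem{UP} \emph{Unsolved Problems Concerning Random Walks on Trees}, \texttt{https://rdlyons.pages.iu.edu/pdf/opentree7.pdf}.

\end{thebibliography}
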